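# A reduced twisted Nil-group with exactly $p$ elements

## 1. Twisted nilpotent maps and the dichotomy one expects

Nilpotent endomorphisms of projective modules, counted up to exact sequences, form an abelian group. Our question is how small this group can be without vanishing. The first guess is that there is no middle ground: the group is either zero, or too big to be finitely generated. Before testing the guess we need the objects.

Throughout, $R$ is a ring with $1$ and $\alpha:R\to R$ is a ring automorphism. Modules are left modules.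

**Definition (nil object).** A nil object is a pair $(P,\nu)$, where $P$ is a finitely generated (f.g.) projective $R$-module and $\nu:P\to P$ is additive, satisfies $\nu(rp)=\alpha(r)\nu(p)$ (we say that $\nu$ is $\alpha$-linear), and is nilpotent: $\nu^k=0$ for some $k$. A morphism $(P,\nu)\to(P',\nu')$ is an $R$-linear map $h$ with $h\nu=\nu'h$. An exact sequence of nil objects is a sequence
$$0\to(P_0,\nu_0)\xrightarrow{f}(P,\nu)\xrightarrow{g}(P_1,\nu_1)\to0 \tag{1}$$
of morphisms that is short exact as a sequence of $R$-modules.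

For a small example, let $R=\mathbb F_4=\{0,1,\omega,\omega^2\}$ with $\alpha(r)=r^2$, and let $P=R^2$ with basis $e_1,e_2$. Put $\nu(e_1)=\omega e_2$ and $\nu(e_2)=0$. Then $\nu(r_1e_1+r_2e_2)=r_1^2\omega e_2$ and $\nu^2=0$.

**Definition (Nil-groups).** $\mathrm{Nil}(R,\alpha)$ is the free abelian group on isomorphism classes of nil objects, modulo the elements $[P,\nu]-[P_0,\nu_0]-[P_1,\nu_1]$ for each exact sequence (1) and the elements $[F,0]$ with $F$ f.g. free. The reduced group $\widetilde{\mathrm{Nil}}(R,\alpha)$ is the subgroup of $\mathrm{Nil}(R,\alpha)$ generated by the elements $[F,\nu]$ with $F$ f.g. free.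

In the example above, $Re_2$ is $\nu$-stable and $\nu$ induces $0$ on it and on the quotient. So $[P,\nu]=[R,0]+[R,0]=0$.

A theorem supports the guess: if $\alpha$ has finite order and $\widetilde{\mathrm{Nil}}(R,\alpha)\ne0$, then $\widetilde{\mathrm{Nil}}(R,\alpha)$ is infinitely generated, that is, not finitely generated (Farrell for $\alpha=\mathrm{id}$; Ramos and Grunewald in general). The question, taken from "Introduction To Controlled Topology And Its Applications" (http://www.samos.aegean.gr/math/prasside/prassidis.pdf), is to prove or disprove the same dichotomy for automorphisms of infinite order: *for every ring $R$ and every $\alpha$ of infinite order, is $\widetilde{\mathrm{Nil}}(R,\alpha)$ either zero or infinitely generated?* The natural guess is yes.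

**Matrix conventions.** Matrices act on row vectors from the right, and ring homomorphisms are applied to matrices entrywise. If $F$ is free with basis $e=(e_1,\dots,e_k)^T$, an $\alpha$-linear $\nu$ is described by the matrix $A$ with $\nu(e)=Ae$. Since $\nu(Be)=\alpha(B)\nu(e)$ for a matrix $B$,
$$\nu^j(e)=\alpha^{j-1}(A)\cdots\alpha(A)A\,e. \tag{2}$$
If $e'=Ue$ is another basis, then $\nu(e')=\alpha(U)Ae=\alpha(U)AU^{-1}e'$, so the new matrix is
$$A'=\alpha(U)AU^{-1}. \tag{3}$$
We never assume that all bases of $F$ have the same length, so $U$ may be rectangular (with a two-sided inverse).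

## 2. Fields give zero, dual numbers give infinitely many generators

Over a field the kernels $\ker\nu^j$ filter $F$, and $\nu$ is zero on each layer, so the class dies as in the $\mathbb F_4$ example. We write this out in a generality that will be needed later. The only care required is that $\nu^j$ is not linear but $\alpha^j$-linear.

**Lemma 1.** Suppose all f.g. submodules of f.g. free left $S$-modules are projective (for example, $S$ a field). Then $\widetilde{\mathrm{Nil}}(S,\alpha)=0$ for every $\alpha\in\mathrm{Aut}(S)$.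

*Proof.* Let $(F,\nu)$ be a nil object with $F$ f.g. free and let $K_j=\ker\nu^j$. It is a submodule, since $\nu^j(sp)=\alpha^j(s)\nu^j(p)$, and $\nu K_{j+1}\subset K_j\subset K_{j+1}$.

We first show that $K_j$ is a direct summand of $F$. Let $F^{(j)}$ be the group $F$ with the new action $s*p=\alpha^{-j}(s)p$. Because $\alpha^{-j}$ is bijective, $F^{(j)}$ has the same submodules, the same direct summands and the same generating sets as $F$. Now $\nu^j(s*p)=\nu^j(\alpha^{-j}(s)p)=s\,\nu^j(p)$, so $\nu^j:F^{(j)}\to F$ is $S$-linear. Its image is a f.g. submodule of $F$, hence projective. So $F^{(j)}\to\nu^j(F)$ splits, and its kernel $K_j$ is a direct summand of $F^{(j)}$, hence of $F$.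

Therefore each $K_{j+1}$ is f.g. projective. If $F=K_j\oplus C$, then $K_{j+1}=K_j\oplus(C\cap K_{j+1})$, so $K_{j+1}/K_j$ is f.g. projective too. The map $\nu$ induces $0$ on it, and
$$0\to(K_j,\nu)\to(K_{j+1},\nu)\to(K_{j+1}/K_j,0)\to0$$
is an exact sequence of nil objects. We have $K_0=0$ and $K_j=F$ for large $j$, and $\bigoplus_jK_{j+1}/K_j\cong F$ because the filtration splits. Hence
$$[F,\nu]=\sum_j[K_{j+1}/K_j,0]=\Big[\bigoplus_jK_{j+1}/K_j,0\Big]=[F,0]=0.\qquad\square$$

So fields give zero, whatever the order of $\alpha$. The next simplest ring is $R=k[x]/(x^2)$ with $k$ a field, and we first take $\alpha=\mathrm{id}$. This ring is local, so f.g. projectives are free, and it is commutative, so there are determinants. For a nil object with matrix $A$ consider $d(F,\nu)=\det(1-zA)\in R[z]$. By (3) it does not depend on the basis. It is multiplicative on exact sequences (choose a basis making $A$ block triangular), and $d(F,0)=1$. Modulo $x$ the matrix $A$ is nilpotent over a field, so $d(F,\nu)\in1+xz\,k[z]$. As $x^2=0$, multiplication in this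 group is $(1+xf)(1+xg)=1+x(f+g)$. So $d$ is a homomorphism from $\widetilde{\mathrm{Nil}}(R,\mathrm{id})$ to the additive group $zk[z]$.

It is onto. For $n\ge1$ and $m\in k$ take the basis $e_0,\dots,e_{n-1}$ with $\nu e_i=e_{i+1}$ for $i<n-1$ and $\nu e_{n-1}=mx\,e_0$. Then $\nu^n=mx$ and $\nu^{2n}=0$. The determinant of $1-zA$ has two terms, the diagonal one and the one from the $n$-cycle, and equals $1+(-1)^{n-1}(-z)^nmx=1-mxz^n$. Hence $\widetilde{\mathrm{Nil}}(R,\mathrm{id})$ surjects onto $zk[z]=\bigoplus_{n\ge1}kz^n$ and is infinitely generated. There is a contribution in each weight $n\ge1$.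

So far the guess holds. The dual numbers also show us what to vary: keep a square-zero ideal, let $\alpha$ act, and follow the weights $n$ separately.

## 3. Square-zero extensions and the weights $H_n$

**Setting.** Let $S$ be a ring, $\alpha\in\mathrm{Aut}(S)$, and let $M$ be an $S$-bimodule with an additive automorphism, also written $\alpha$, satisfying $\alpha(sm)=\alpha(s)\alpha(m)$ and $\alpha(ms)=\alpha(m)\alpha(s)$. Let $R=S\oplus M$ with
$$(s,m)(s',m')=(ss',\,sm'+ms'),\qquad \alpha(s,m)=(\alpha(s),\alpha(m)).$$
Thus $M$ is an ideal with $M^2=0$. The dual numbers are the case $S=M=k$, $\alpha=\mathrm{id}$.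

The objects from Section 2 still make sense. For $n\ge1$ and $m\in M$ take the basis $e_0,\dots,e_{n-1}$, $\nu e_i=e_{i+1}$ for $i<n-1$, $\nu e_{n-1}=me_0$. Then $\nu^ne_i=\nu^i(me_0)=\alpha^i(m)e_i$, so $\nu^n(F)\subset MF$ and $\nu^{2n}(F)\subset M^2F=0$. Which relations should hold between the classes of these objects? For $n=1$, formula (3) with a unit $u\in S$ shows that $m$ and $\alpha(u)mu^{-1}$ give isomorphic objects. Putting $mu$ in place of $m$, and $s=\alpha(u)$, we see that $sm$ and $m\alpha^{-1}(s)$ give the same class. The general statement is as follows.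

**Theorem 2.** In the setting above,
$$\widetilde{\mathrm{Nil}}(R,\alpha)\cong\widetilde{\mathrm{Nil}}(S,\alpha)\oplus\bigoplus_{n\ge1}H_n,\qquad H_n=M\big/\big\langle sm-m\,\alpha^{-n}(s),\ \alpha(m)-m : s\in S,\ m\in M\big\rangle .$$

Here $\langle\ \rangle$ is the additive subgroup generated. The proof occupies Sections 6–8. We first use the formula to see what a counterexample must look like. By Lemma 1 the first summand vanishes when $S$ is a field, so all interest is in the $H_n$.

**Finite order.** If $\alpha^q=\mathrm{id}$ on $S$, then $H_{n+q}=H_n$ by the very definition. One nonzero weight then repeats forever, and $\bigoplus_n H_n$ is zero or infinitely generated. For infinite order this periodicity is gone.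

**Commutative trials with infinite order.** Let $S=k$ be a field on which $\alpha$ has infinite order, $M=k$ with equal left and right actions, and $\alpha$ on $M$ the same map. For each $n\ge1$ some $s-\alpha^{-n}(s)$ is nonzero, hence a unit, so $H_n=0$: the result is zero. In the other direction, let $\alpha$ be trivial on $S=k$ and let $M=\bigoplus_{i\in\mathbb Z}kx_i$, with equal left and right actions and $\alpha(x_i)=x_{i+1}$. Then every $H_n$ is $M/(\alpha-1)M\cong k$ by summing coefficients: the result is infinitely generated. Both agree with the guess, and this is no accident.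

**Proposition 3.** In Theorem 2 suppose $R=S\oplus M$ is commutative, with $\alpha$ arbitrary. Then $\bigoplus_{n\ge1}H_n$ is zero or infinitely generated. In particular, if $\widetilde{\mathrm{Nil}}(S,\alpha)=0$, then $\widetilde{\mathrm{Nil}}(R,\alpha)$ is zero or infinitely generated.

*Proof.* Since $ms=sm$, we have $H_n=M/\langle(s-\alpha^{-n}(s))m,\ \alpha(m)-m\rangle$. For $k\ge1$ put $s_j=\alpha^{-jn}(s)$. Telescoping gives
$$s-\alpha^{-kn}(s)=\sum_{j=0}^{k-1}\big(s_j-\alpha^{-n}(s_j)\big). \tag{4}$$
So the relations defining $H_{kn}$ lie in the subgroup defining $H_n$, and $H_{kn}$ surjects onto $H_n$. If some $H_n\ne0$, then $H_{kn}\ne0$ for all $k\ge1$. A direct sum with infinitely many nonzero summands is not finitely generated: finitely many elements have nonzero components in only finitely many summands. The last sentence follows from Theorem 2. $\square$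

Now let us see exactly where this argument stops for a general bimodule. We would like $sm-m\alpha^{-kn}(s)$ to be a consequence of the relations of $H_n$. These give
$$m\,\alpha^{-kn}(s)=m\,\alpha^{-n}\big(\alpha^{-(k-1)n}(s)\big)\equiv\alpha^{-(k-1)n}(s)\,m .$$
To apply a relation again we need the scalar on the right of $m$, and it is now on the left. Moving it back across $m$ is what commutativity did. If crossing $m$ costs a twist, the telescope breaks.

## 4. Twisting the bimodule so that one weight survives

So let crossing $m$ cost exactly one application of $\alpha$.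

**The twisted bimodule.** Let $S$ be commutative and $M$ a left $S$-module with an additive automorphism $\alpha$ satisfying $\alpha(sm)=\alpha(s)\alpha(m)$. Define a right action by $m\cdot s:=\alpha(s)m$. It is an action because $(m\cdot s)\cdot s'=\alpha(s')\alpha(s)m=m\cdot(ss')$; it commutes with the left action because $S$ is commutative; and $\alpha(m\cdot s)=\alpha^2(s)\alpha(m)=\alpha(m)\cdot\alpha(s)$. So we are in the setting of Section 3. Since $m\cdot\alpha^{-n}(s)=\alpha^{1-n}(s)m$,
$$H_n=M\big/\big\langle(s-\alpha^{1-n}(s))m,\ \alpha(m)-m\big\rangle,\qquad\text{in particular}\quad H_1=M/(\alpha-1)M. \tag{5}$$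

In weight $1$ the scalar relations disappear. In every weight $n\ge2$ they involve $\alpha^{1-n}$, which is not the identity when $\alpha$ has infinite order on $S$. If $S$ is a field, all weights $n\ge2$ die. What remains is to find a field for which $M/(\alpha-1)M$ is nonzero and finitely generated.

Take $M=S$ and $\alpha(s)=s^p$ in characteristic $p$. The choice $S=\overline{\mathbb F}_p$ is too large: $s^p-s=a$ is always solvable, so $H_1=0$ and the whole group vanishes. A finite field is too small, since there $\alpha$ has finite order. We go in between.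

**The example.** Let $p\ne\ell$ be primes, $S=\bigcup_{k\ge0}S_k\subset\overline{\mathbb F}_p$ with $S_k=\mathbb F_{p^{\ell^k}}$, and $\alpha(s)=s^p$. This is an automorphism of the field $S$, because it is bijective on each finite field $S_k$. Take $M=S$ with Frobenius as its automorphism and $m\cdot s=\alpha(s)m$. Writing $x$ for $1\in M$,
$$R=S\oplus Sx,\qquad x^2=0,\qquad xs=s^px,\qquad \alpha(s+mx)=s^p+m^px .$$

**Theorem 4.** $\alpha:R\to R$ has infinite order and $\widetilde{\mathrm{Nil}}(R,\alpha)\cong\mathbb Z/p$. The ring $R$ is local and Artinian. So for every prime $p$ there is a local Artinian ring $R$ with an automorphism of infinite order such that $\widetilde{\mathrm{Nil}}(R,\alpha)\cong\mathbb Z/p$, and the statement in question is false.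

*Proof (from Theorem 2).*

**Step 1: the order of $\alpha$.** If $\alpha^j=\mathrm{id}$ on $S$ with $j\ge1$, then the infinite set $S$ would consist of roots of $X^{p^j}-X$, which is impossible.

**Step 2: reduction to the weights.** $S$ is a field, so $\widetilde{\mathrm{Nil}}(S,\alpha)=0$ by Lemma 1, and Theorem 2 gives $\widetilde{\mathrm{Nil}}(R,\alpha)\cong\bigoplus_{n\ge1}H_n$ with $H_n$ as in (5).

**Step 3: the weights $n\ge2$ vanish.** By Step 1, $\alpha^{1-n}\ne\mathrm{id}$, so some $s-\alpha^{1-n}(s)$ is a nonzero element of $S$, hence a unit. Its multiples already exhaust $M$, so $H_n=0$.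

**Step 4: weight $1$ is $\mathbb Z/p$.** We must compute $S/(\alpha-1)S$; we do it on each $S_k$ and pass to the union. Let $\mathrm{Tr}_k:S_k\to\mathbb F_p$ be the trace; recall that it is onto. The kernel of $\alpha-1$ on $S_k$ is $\{s:s^p=s\}=\mathbb F_p$, so $(\alpha-1)S_k$ has index $p$ in $S_k$. Since $\mathrm{Tr}_k(s^p)=\mathrm{Tr}_k(s)$, it lies in $\ker\mathrm{Tr}_k$, which also has index $p$. Hence $(\alpha-1)S_k=\ker\mathrm{Tr}_k$.

The traces for different $k$ do not quite fit together: for $a\in S_k$ we have $\mathrm{Tr}_{S_{k+1}/S_k}(a)=\ell a$, so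
$$\mathrm{Tr}_{k+1}(a)=\mathrm{Tr}_k\big(\mathrm{Tr}_{S_{k+1}/S_k}(a)\big)=\ell\,\mathrm{Tr}_k(a).$$
As $\ell$ is invertible modulo $p$, we may correct for this: $\tau(a)=\ell^{-k}\mathrm{Tr}_k(a)$ for $a\in S_k$ is independent of $k$ and defines an additive map $\tau:S\to\mathbb F_p$. We have $\tau(1)=\ell^{-k}\ell^k=1$, so $\tau$ is onto, and
$$\ker\tau=\bigcup_k\ker\mathrm{Tr}_k=\bigcup_k(\alpha-1)S_k=(\alpha-1)S .$$
Hence $H_1=S/(\alpha-1)S\cong\mathbb Z/p$.

**Step 5: $R$ is local Artinian.** $Sx$ is a two-sided ideal with $(Sx)^2=0$ and $R/Sx=S$ is a field, so $R$ is local. $Sx$ is one-dimensional over $S$ on the left, and also on the right, because $x\cdot s=s^px$ and $\alpha$ is onto. So $R$ has length $2$ on both sides. $\blacksquare$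

The condition $p\ne\ell$ is needed. For $\ell=p$ the same computation gives $\mathrm{Tr}_{k+1}=0$ on $S_k$, so $S_k\subset(\alpha-1)S_{k+1}$, hence $(\alpha-1)S=S$ and $H_1=0$.

Since $R$ is local, f.g. projectives are free, and therefore $\mathrm{Nil}(R,\alpha)=\widetilde{\mathrm{Nil}}(R,\alpha)\cong\mathbb Z/p$. The proof of Theorem 2 will show that the weight-$1$ class of $x\in M$, namely $[R,\nu]$ with $\nu(r)=\alpha(r)x$, is a generator.

**A lower bound by hand.** That the group is nonzero can be checked directly. Given a nil object with matrix $A=A_0+A_1x$, where $A_0,A_1\in M_k(S)$, put $\delta(F,\nu)=\tau(\operatorname{tr}A_1)$. Let us verify that the basis does not matter. The ring $R$ is local, so base changes are square, and each $U=U_0+U_1x$ factors as $U_0(1+U_0^{-1}U_1x)$. We treat the two kinds of factor in (3). For $U=U_0$ over $S$, we have $A_1xU_0^{-1}=A_1\alpha(U_0)^{-1}x$, so $A_1$ becomes $\alpha(U_0)A_1\alpha(U_0)^{-1}$, with the same trace. For $U=1+Vx$, the $x$-coefficient of $(1+\alpha(V)x)(A_0+A_1x)(1-Vx)$ is $A_1+\alpha(V)\alpha(A_0)-A_0V$.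 Its trace is $\operatorname{tr}A_1+(\alpha-1)\operatorname{tr}(A_0V)$, and $\tau$ kills the second term. Block triangular bases show that $\delta$ is additive on (1), and $\delta(F,0)=0$. So $\delta$ is a homomorphism on $\mathrm{Nil}(R,\alpha)$, and it takes the value $\tau(1)=1$ on $[R,\,r\mapsto\alpha(r)x]$. What is not visible by hand is that nothing else is in the group. For this we need Theorem 2.

## 5. Every abelian group as a reduced Nil-group

With a different coefficient ring, the same twist lets us prescribe $M/(\alpha-1)M$ at will.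

**Theorem 5.** For every abelian group $G$ there are a ring $R$ and an automorphism $\alpha$ of infinite order with $\widetilde{\mathrm{Nil}}(R,\alpha)\cong G$.

*Proof (from Theorem 2).* Let $S=\mathbb Z1\oplus\bigoplus_{i\in\mathbb Z}\mathbb Ze_i$ be the commutative ring with orthogonal idempotents $e_i$, and let $\alpha(e_i)=e_{i+1}$. Clearly $\alpha$ has infinite order.

**Step 1: f.g. ideals of $S$ are projective.** Let $I$ be a f.g. ideal. Its generators lie in some $S_N=\mathbb Z1\oplus\bigoplus_{|i|\le N}\mathbb Ze_i$. This ring is $\cong\mathbb Z^{2N+2}$, with primitive idempotents $f_k$ the $e_i$ for $|i|\le N$ together with $1-\sum_{|i|\le N}e_i$. Ideals of $\mathbb Z^{2N+2}$ are products of ideals of $\mathbb Z$, so the generators of $I$ generate in $S_N$ an ideal $\bigoplus_k\mathbb Zd_kf_k$ with $d_k\in\mathbb Z$. Hence $I=\bigoplus_{d_k\ne0}d_kSf_k$, the sum being direct because the $f_k$ are orthogonal idempotents. As $S$ is torsion-free, multiplication by $d_k\neq 0$ is an isomorphism $Sf_k\cong d_kSf_k$. Each $Sf_k$ is a direct summand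 of $S$, so $I$ is projective.

**Step 2: f.g. submodules $N\subset S^n$ are projective.** This is the hypothesis of Lemma 1; we use induction on $n$, the case $n=0$ being trivial. The image $I$ of $N$ under the last coordinate is a f.g. ideal, hence projective by Step 1. So $N\cong I\oplus(N\cap S^{n-1})$. The second summand is f.g. as a quotient of $N$, hence projective by induction. By Lemma 1, $\widetilde{\mathrm{Nil}}(S,\alpha)=0$.

**Step 3: the bimodule.** Let $M=\bigoplus_{i\in\mathbb Z}G_i$ with $G_i=G$, and write $g_i\in G_i$ for the copy of $g\in G$. Put $e_jg_i=\delta_{ij}g_i$, $\alpha(g_i)=g_{i+1}$ and $m\cdot s=\alpha(s)m$. Since $\alpha(e_jg_i)=\delta_{ij}g_{i+1}=e_{j+1}g_{i+1}=\alpha(e_j)\alpha(g_i)$, formula (5) applies.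

**Step 4: the weights.** For $n\ge2$ we have $i+1-n\ne i$, so $(e_i-\alpha^{1-n}(e_i))g_i=g_i-e_{i+1-n}g_i=g_i$. Thus all generators $g_i$ of $M$ are relations, and $H_n=0$. For $n=1$, the map $\sum_i(g^{(i)})_i\mapsto\sum_ig^{(i)}$ from $M$ onto $G$ kills $(\alpha-1)M$. Conversely $g_i\equiv g_0$ modulo $(\alpha-1)M$, so every element is congruent to $\big(\sum_ig^{(i)}\big)_0$, and an element with sum $0$ lies in $(\alpha-1)M$. So $H_1=M/(\alpha-1)M\cong G$. By Theorem 2, $\widetilde{\mathrm{Nil}}(R,\alpha)\cong G$. Finally, $\alpha$ has infinite order on $R\supset S$. $\blacksquare$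

It remains to prove Theorem 2. The plan has two halves: show that $\widetilde{\mathrm{Nil}}(S,\alpha)$ and the classes in weights $n\ge 1$ generate everything, with at least the relations of $H_n$; then find an invariant showing that there are no more relations. For dual numbers the determinant was the invariant. Over a noncommutative ring there is no determinant, but on a square-zero ideal we only need its first-order part, and that is a trace.

## 6. Monic matrices over the skew polynomial ring

**Base change.** This is for comparing $R$ with $S$. Let $\varphi:R\to R'$ be a ring homomorphism with $\varphi\alpha=\alpha'\varphi$. Put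
$$\varphi_*(P,\nu)=\big(R'\otimes_RP,\ r'\otimes p\mapsto\alpha'(r')\otimes\nu(p)\big).$$
The map is well defined, since $\alpha'(r'\varphi(r))\otimes\nu(p)=\alpha'(r')\varphi(\alpha(r))\otimes\nu(p)=\alpha'(r')\otimes\alpha(r)\nu(p)=\alpha'(r')\otimes\nu(rp)$. It is $\alpha'$-linear and nilpotent. The sequences (1) split $R$-linearly, so $\varphi_*$ preserves them, and $\varphi_*(F,0)=(R'\otimes_RF,0)$. Hence $\varphi_*$ is defined on $\mathrm{Nil}$ and on $\widetilde{\mathrm{Nil}}$ and is functorial. On free objects it sends the matrix $A$ to $\varphi(A)$.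

**Definition (skew polynomials).** Let $\Lambda=R[t;\alpha]\subset L_R=R[t,t^{-1};\alpha]$ be the rings of finite sums $\sum r_it^i$ (with $i\ge0$, respectively $i\in\mathbb Z$), where $tr=\alpha(r)t$. Extend $\alpha$ to $L_R$ by $\alpha(t)=t$. Then $tXt^{-1}=\alpha(X)$ for every matrix $X$ over $L_R$.

For instance, over $\mathbb F_4$ with $\alpha(r)=r^2$ we have $t\omega=\omega^2t$. A $\Lambda$-module is an $R$-module with an $\alpha$-linear map, the action of $t$. So a nil object is the same as a $\Lambda$-module that is f.g. projective over $R$ and on which $t$ is nilpotent.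

**Definition (monic, admissible).** A matrix $f\in M_k(\Lambda)$ is monic of degree $n\ge0$ if $f=t^nI+\sum_{i<n}F_it^i$ with $F_i\in M_k(R)$. It is admissible if moreover it is invertible in $M_k(L_R)$. Put $C(f)=\Lambda^k/\Lambda^kf$.

Examples with $k=1$: in the setting of Section 3, $t^n-m$ with $m\in M$ is admissible, because $t^n-m=t^n(1-t^{-n}m)$ and $(t^{-n}m)^2=t^{-2n}\alpha^n(m)m=0$. In contrast, $t-1$ is monic, but $t$ acts on $C(t-1)=R$ by $1\mapsto1$, which is not nilpotent if $R\ne0$. By Lemma 6 it is then not admissible.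

**Lemma 6.** If $f\in M_k(\Lambda)$ is monic of degree $n$, then right multiplication by $f$ on $\Lambda^k$ is injective and $C(f)$ is $R$-free on the classes of $t^ie_j$ ($0\le i<n$, $1\le j\le k$). If $f$ is admissible, $C(f)$ is a nil object.

*Proof.* If $q\in\Lambda^k$ has leading term $ct^d$ with $c\in R^k$, then $qf$ has leading term $ct^{d+n}$. So right multiplication by $f$ is injective, and a nonzero multiple $qf$ has degree at least $n$. If $h$ has leading term $ct^d$ with $d\ge n$, then $h-ct^{d-n}f$ has smaller degree. So every $h\in\Lambda^k$ is uniquely $qf+r$ with $\deg r<n$, which is the first claim. Now let $f$ be admissible and choose $N\ge0$ with $t^Nf^{-1}\in M_k(\Lambda)$. Since $\alpha$ is bijective, $t^N\Lambda^k=\Lambda^kt^N$, and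
$$\Lambda^kt^N=\Lambda^k(t^Nf^{-1})f\subset\Lambda^kf .$$
So $t^N$ acts as $0$ on $C(f)$. $\square$

For $f$ admissible monic, let $[f]\in\widetilde{\mathrm{Nil}}(R,\alpha)$ be the class of $C(f)$.

**Lemma 7.**

1. If $f,g\in M_k(\Lambda)$ are admissible monic, so is $fg$, and $[fg]=[f]+[g]$.
2. If $U\in GL_k(R)$ and $f$ is admissible monic of degree $n$, then so is $\alpha^n(U)fU^{-1}$, and it has the same class as $f$.
3. If $f=\begin{pmatrix}f'&b\\0&f''\end{pmatrix}$ is monic with $f',f''$ admissible, then $f$ is admissible and $[f]=[f']+[f'']$. Consequently, for an upper or lower triangular monic $f$ with admissible diagonal entries, $[f]=\sum_i[f_{ii}]$.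
4. $[t^nI]=0$.
5. If $(F,\nu)$ is a nil object, $F$ free with basis $e$ and $\nu(e)=Ae$, then $t^{-1}A$ is nilpotent, $t-A$ is admissible monic, and $C(t-A)\cong(F,\nu)$. So $\widetilde{\mathrm{Nil}}(R,\alpha)$ is generated by the classes $[t-A]$.

*Proof.* (1) The product is monic and invertible over $L_R$. Right multiplication by $g$ is injective, so it induces $\Lambda^k/\Lambda^kf\cong\Lambda^kg/\Lambda^kfg$. Hence
$$0\to C(f)\xrightarrow{\ \cdot g\ }C(fg)\to C(g)\to0$$
is exact.

(2) $\alpha^n(U)t^nU^{-1}=t^nUU^{-1}=t^n$, so the leading term is right; invertibility is clear. Right multiplication by $U^{-1}$ maps $\Lambda^k$ onto $\Lambda^k$ and $\Lambda^kf$ onto $\Lambda^kfU^{-1}=\Lambda^k\alpha^n(U)fU^{-1}$, so it induces an isomorphism of the quotients.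

(3) $f$ is invertible because its diagonal blocks are, and the blocks are monic of the same degree as $f$. We have $(u,w)f=(uf',ub+wf'')$. So the projection to the first block maps $\Lambda^kf$ onto $\Lambda^{k'}f'$ and induces a surjection $C(f)\to C(f')$. An element of its kernel is represented by some $(u f',v)$, and after subtracting $(u,0)f$ by some $(0,v)$. If $(0,v)=(u,w)f$, then $uf'=0$, hence $u=0$ and $v=wf''$. So the kernel is $\Lambda^{k''}/\Lambda^{k''}f''$, and
$$0\to C(f'')\to C(f)\to C(f')\to0$$
is exact. The upper triangular case follows by induction on $k$. The lower triangular case follows from (2), with $U$ the order-reversing permutation matrix.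

(4) $C(tI)=(R^k,0)$ has class $0$. Now use (1); for $n=0$ we have $C(I)=0$.

(5) Moving the powers of $t$ to the left gives
$$(t^{-1}A)^j=t^{-j}\alpha^{j-1}(A)\cdots\alpha(A)A, \tag{6}$$
which by (2) of Section 1 vanishes exactly when $\nu^j=0$. So $t-A=t(1-t^{-1}A)$ is invertible over $L_R$. In $C(t-A)$ the classes of $e_1,\dots,e_k$ form an $R$-basis with $te=Ae$. $\square$

## 7. Reduction to the classes $[t^n-m]$

From now on $R=S\oplus M$. Then $L_R=L_S\oplus L_M$, where $L_M=\bigoplus_{i\in\mathbb Z}Mt^i$ is a two-sided ideal with $L_M^2=0$ (as $\alpha(M)=M$ and $M^2=0$). Let $i:S\to R$ be the inclusion and $\pi:R\to S$ the projection. Both commute with $\alpha$, and $\pi i=\mathrm{id}$, so $\pi_*i_*=\mathrm{id}$ on $\widetilde{\mathrm{Nil}}(S,\alpha)$.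

**Step 1: perturbing $t^N$ by $M$ is additive.** Let $N\ge1$ and let $X$ be a $k\times k$ matrix with entries in $\bigoplus_{0\le i<N}Mt^i$. Then $t^N-X=t^N(1-t^{-N}X)$ is admissible monic, since $(t^{-N}X)^2=0$. Put $\Theta_N(X)=[t^N-X]$. For two such matrices $X,Y$ of the same size, $XY=0$ and $t^NY=\alpha^N(Y)t^N$, so
$$(t^N-X)(t^N-Y)=\big(t^N-X-\alpha^N(Y)\big)t^N .$$
By Lemma 7(1) and (4), $\Theta_N(X)+\Theta_N(Y)=\Theta_N(X+\alpha^N(Y))$. For $X=0$ this says $\Theta_N(Y)=\Theta_N(\alpha^N(Y))$ for all $Y$, hence also $\Theta_N(Y)=\Theta_N(\alpha^{-N}(Y))$. Replacing $Y$ by $\alpha^{-N}(Y)$ in the previous formula,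
$$\Theta_N(X)+\Theta_N(Y)=\Theta_N(X+Y). \tag{7}$$

**Step 2: every $\Theta_N(X)$ is a sum of scalar classes.** For $n\ge1$ and $m\in M$ put $\theta_n(m)=[t^n-m]$ with $k=1$. By (7) it is additive in $m$. From $(t^n-m)t^j=t^{n+j}-mt^j$ and Lemma 7 we get
$$[t^{n+j}-mt^j]=\theta_n(m). \tag{8}$$
Let $0\le l<N$ and let $E_{ij}$ be a matrix unit. For $i\ne j$ the matrix $t^N-mt^lE_{ij}$ is triangular with diagonal entries $t^N$, so $\Theta_N(mt^lE_{ij})=0$ by Lemma 7(3),(4). For $i=j$ it is diagonal, and $\Theta_N(mt^lE_{ii})=[t^N-mt^l]=\theta_{N-l}(m)$ by (8). By (7), each $\Theta_N(X)$ is a sum of elements $\theta_n(m)$ with $n\ge1$. In particular $\Theta_N(X)=\theta_N(\operatorname{tr}X)$ for $X\in M_k(M)$.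

**Step 3: the relations of $H_n$ hold.** First, $t(t^n-m)=(t^n-\alpha(m))t$ gives $\theta_n(m)=\theta_n(\alpha(m))$. Second, we want to move a scalar $s$, which need not be a unit, across $m$. The trick is to use an elementary $2\times2$ matrix. Let $s\in S$, $U=1+sE_{12}$ and $X=mE_{21}$. Then
$$\alpha^n(U)XU^{-1}=(1+\alpha^n(s)E_{12})\,mE_{21}\,(1-sE_{12})=mE_{21}+\alpha^n(s)mE_{11}-msE_{22}-\alpha^n(s)ms\,E_{12}.$$
Since $\alpha^n(U)(t^n-X)U^{-1}=t^n-\alpha^n(U)XU^{-1}$, Lemma 7(2) and Step 2 give
$$0=\Theta_n(X)=\Theta_n(\alpha^n(U)XU^{-1})=\theta_n(\alpha^n(s)m)-\theta_n(ms).$$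
Replacing $s$ by $\alpha^{-n}(s)$ we obtain $\theta_n(sm)=\theta_n(m\,\alpha^{-n}(s))$ for all $s,m$. So the $\theta_n$ together define a homomorphism
$$\theta:\bigoplus_{n\ge1}H_n\to\widetilde{\mathrm{Nil}}(R,\alpha).$$

**Step 4: $\widetilde{\mathrm{Nil}}(R,\alpha)=\operatorname{im}i_*+\operatorname{im}\theta$.** By Lemma 7(5) it suffices to treat $[F,\nu]=[t-A]$. Write $A=A_0+A_1$ with $A_0\in M_k(S)$, $A_1\in M_k(M)$. The idea is to multiply $t-A$ by a monic matrix over $S$ that turns $t-A_0$ into a power of $t$; what is left is then covered by Step 2. Since $A_0$ is the matrix of $\pi_*(F,\nu)$, there is $r\ge1$ with $(t^{-1}A_0)^r=0$. Put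
$$g=(t-A_0)^{-1}t^r=\sum_{j<r}(t^{-1}A_0)^j\,t^{-1}\,t^r=\sum_{j<r}(t^{-1}A_0)^j\,t^{r-1}.$$
By (6), the $j$-th summand is $t^{-j}\big(\alpha^{j-1}(A_0)\cdots A_0\big)t^{r-1}=B_jt^{r-1-j}$ with $B_j$ over $S$ and $B_0=I$. So $g$ is a monic matrix of degree $r-1$ with coefficients in $S$; it is invertible over $L_S$, so it is admissible. From $(t-A_0)g=t^r$ we get $[t-A_0]+[g]=0$. Also
$$(t-A)g=(t-A_0)g-A_1g=t^r-A_1g,$$
where $A_1g$ has coefficients in $M$ and degree $<r$. So $[t-A]+[g]=\Theta_r(A_1g)$. Subtracting,
$$[t-A]=[t-A_0]+\Theta_r(A_1g)\in\operatorname{im}i_*+\operatorname{im}\theta .$$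
Here $[t-A_0]$ over $R$ is $i_*$ of the class $[t-A_0]$ over $S$.

## 8. A trace modulo commutators, and the end of the proof of Theorem 2

We now need a homomorphism on $\mathrm{Nil}(R,\alpha)$ that recovers $h$ from $\theta(h)$.

**Step 5: the target group contains all $H_n$.** Let $\mathcal H=L_M/[L_S,L_M]$, where $[L_S,L_M]$ is the subgroup generated by all $ax-xa$ with $a\in L_S$, $x\in L_M$. It is generated by the homogeneous elements
$$(st^i)(mt^j)-(mt^j)(st^i)=\big(s\alpha^i(m)-m\alpha^j(s)\big)t^{i+j},$$
so $\mathcal H$ is graded by $t$-degree. Fix $n\ge1$; the degree $-n$ part of $[L_S,L_M]$ is generated by these elements with $j=-n-i$. Taking $i=0$ gives $sm-m\alpha^{-n}(s)$, and taking $s=1$, $i=1$ gives $\alpha(m)-m$: these are the relations of $H_n$. Conversely, for any $i$ put $s'=\alpha^{-i}(s)$. Then $s\alpha^i(m)=\alpha^i(s'm)\equiv s'm$ modulo $(\alpha-1)M$, and $\alpha^{-n-i}(s)=\alpha^{-n}(s')$, so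
$$s\alpha^i(m)-m\alpha^{-n-i}(s)\equiv s'm-m\alpha^{-n}(s')\pmod{(\alpha-1)M}.$$
So no further relations occur. Hence $m\mapsto mt^{-n}$ identifies $H_n$ with the degree $-n$ part of $\mathcal H$.

**Step 6: a logarithmic derivative of the determinant.** Let $G=G_0+G_1$ be an invertible, possibly rectangular, matrix over $L_R=L_S\oplus L_M$. Applying the projection $L_R\to L_S$ to $G$ and to its inverse shows that $G_0$ is invertible over $L_S$. Put
$$\lambda(G)=\operatorname{tr}(G_1G_0^{-1})\in\mathcal H .$$
We have $\operatorname{tr}(BX)=\operatorname{tr}(XB)$ in $\mathcal H$ for matrices $B$ over $L_S$ and $X$ over $L_M$ of transposed sizes, since the difference is $\sum_{i,j}(b_{ij}x_{ji}-x_{ji}b_{ij})$. Three properties follow.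

*Multiplicativity.* As $G_1H_1=0$, we have $(GH)_0=G_0H_0$ and $(GH)_1=G_1H_0+G_0H_1$. Hence
$$\lambda(GH)=\operatorname{tr}\big((G_1H_0+G_0H_1)H_0^{-1}G_0^{-1}\big)=\operatorname{tr}(G_1G_0^{-1})+\operatorname{tr}\big(G_0(H_1H_0^{-1})G_0^{-1}\big)=\lambda(G)+\lambda(H).$$

*Invariance under $\alpha$.* If $G_1=0$ then $\lambda(G)=0$; in particular $\lambda(t^{\pm1}I)=0$. So $\lambda(\alpha(U))=\lambda(tUt^{-1})=\lambda(U)$. Also $\lambda(U^{-1})=-\lambda(U)$, because $\lambda(I)=0$.

*Block triangular matrices.* Let $G=\begin{pmatrix}G'&*\\0&G''\end{pmatrix}$ with $G',G''$ invertible. Then $G_0^{-1}$ is block upper triangular with diagonal blocks $(G_0')^{-1},(G_0'')^{-1}$, so $G_1G_0^{-1}$ is block upper triangular with diagonal blocks $G_1'(G_0')^{-1}$ and $G_1''(G_0'')^{-1}$. Thus $\lambda(G)=\lambda(G')+\lambda(G'')$.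

**Step 7: the invariant on free nil objects.** For $F$ free with basis $e$ and $\nu(e)=Ae$ put $\chi(F,\nu)=\lambda(t-A)$; here $t-A$ is invertible by Lemma 7(5). For another basis $e'=Ue$, formula (3) and $\alpha(U)tU^{-1}=t$ give $t-A'=\alpha(U)(t-A)U^{-1}$, so
$$\lambda(t-A')=\lambda(\alpha(U))+\lambda(t-A)-\lambda(U)=\lambda(t-A).$$
So $\chi$ depends only on the isomorphism class of $(F,\nu)$. Also $\chi(F,0)=\lambda(tI)=0$. For an exact sequence (1) of free nil objects, take as basis of $P$ lifts of a basis of $P_1$ followed by the image of a basis of $P_0$. Then $t-A$ is block upper triangular with diagonal blocks $t-A_{(1)}$, $t-A_{(0)}$, where $A_{(i)}$ is the matrix of $\nu_i$. Hence $\chi(P,\nu)=\chi(P_0,\nu_0)+\chi(P_1,\nu_1)$.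

**Step 8: extension to projective modules.** This is needed because the relations (1) in $\mathrm{Nil}(R,\alpha)$ involve all nil objects, even for the subgroup $\widetilde{\mathrm{Nil}}(R,\alpha)$. Put $\chi(P,\nu)=\chi(P\oplus Q,\nu\oplus0)$ for any $Q$ with $P\oplus Q$ f.g. free.

To see independence of $Q$, let $P\oplus Q$ and $P\oplus Q'$ be f.g. free. On $P\oplus Q\oplus P\oplus Q'$ the maps $\nu\oplus0\oplus0\oplus0$ and $0\oplus0\oplus\nu\oplus0$ give isomorphic nil objects, by swapping the two copies of $P$. By additivity and $\chi(\text{free},0)=0$, the first has value $\chi(P\oplus Q,\nu\oplus0)$ and the second $\chi(P\oplus Q',\nu\oplus0)$. So the two agree. For $P$ free, $Q=0$ recovers Step 7, and isomorphic nil objects have equal values, since the same $Q$ can be used for both.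

For additivity on (1), choose $Q_0,Q_1$ with $P_i\oplus Q_i$ f.g. free. Adding $(Q_0,0)$ on the left and $(Q_1,0)$ on the right gives an exact sequence
$$0\to P_0\oplus Q_0\to P\oplus Q_0\oplus Q_1\to P_1\oplus Q_1\to0$$
of nil objects. Its outer terms are free, hence so is the middle one, and Step 7 applies. Therefore $\chi:\mathrm{Nil}(R,\alpha)\to\mathcal H$ is a well-defined homomorphism.

**Step 9: values.** On $i_*\widetilde{\mathrm{Nil}}(S,\alpha)$ we have $\chi=0$, because there $A$ has entries in $S$, so $A_1=0$. Now take $\theta_n(m)=[t^n-m]$. The nil object $C(t^n-m)$ has basis $e_i=t^i$, $0\le i<n$, with $\nu e_i=e_{i+1}$ for $i<n-1$ and $\nu e_{n-1}=me_0$. So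
$$A_0=\sum_{i<n-1}E_{i,i+1},\qquad A_1=mE_{n-1,0}.$$
The entries of $A_0$ are $0$ and $1$, so $A_0$ commutes with $t$, and $(t-A_0)^{-1}=\sum_{j<n}t^{-1-j}A_0^j$. As $A_0^{n-1}=E_{0,n-1}$ is the only power with a nonzero $(0,n-1)$ entry, that entry of $(t-A_0)^{-1}$ is $t^{-n}$. Here $G=t-A$ has $G_0=t-A_0$ and $G_1=-A_1$, so
$$\chi(\theta_n(m))=-\operatorname{tr}\big(A_1(t-A_0)^{-1}\big)=-m\big[(t-A_0)^{-1}\big]_{0,n-1}=-m\,t^{-n}. \tag{9}$$
By Step 5, $\chi\theta$ is minus the inclusion $\bigoplus_{n\ge1}H_n\subset\mathcal H$.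

**Step 10: conclusion.** Consider
$$i_*+\theta:\ \widetilde{\mathrm{Nil}}(S,\alpha)\oplus\bigoplus_{n\ge1}H_n\to\widetilde{\mathrm{Nil}}(R,\alpha).$$
It is onto by Step 4. If $i_*(a)+\theta(h)=0$, applying $\chi$ gives $h=0$ by Step 9. Then $i_*(a)=0$ and $a=\pi_*i_*(a)=0$. So it is an isomorphism, and Theorem 2 is proved. $\blacksquare$

With Theorem 2 the proofs of Theorems 4 and 5 are complete. In the example of Theorem 4 we can also identify the map $\delta$ of Section 4. For a nil object with matrix $A_0+A_1x$,
$$\chi(F,\nu)=-\operatorname{tr}\big(A_1x\,(t-A_0)^{-1}\big)=-\sum_j\operatorname{tr}\big(A_1x\,(t^{-1}A_0)^jt^{-1}\big),$$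
whose $j$-th term has degree $-1-j$. The degree $-1$ part is $-\operatorname{tr}(A_1)x\,t^{-1}$, and the parts of degree $-n$ with $n\ge2$ lie in $H_n=0$. So $\delta=\tau(\operatorname{tr}A_1)$ is $-\chi$ followed by the isomorphism $\tau:H_1\cong\mathbb Z/p$. The class $\theta_1(x)=[R,\,r\mapsto\alpha(r)x]$, on which $\delta=1$, generates the group.
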